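\title{Regular maps from $S^2\times S^2$ to $S^4$ have even degree}

\begin{abstract}
We show that every real regular map $S^2\times S^2\to S^4$ has even topological degree, and that every even integer occurs. The pullback of the tautological quaternionic line bundle under such a map extends to a class in the Grothendieck group of the complexification $(\mathbb P^1)^4$ that is invariant under complex conjugation, and invariant classes restrict to $S^2\times S^2$ with even second Chern character. The same method restricts the degrees of regular maps from other products of spheres. In particular, the set of degrees of regular maps $S^p\times S^q\to S^{p+q}$ is $2\mathbb Z$ if $p\equiv q\equiv 2 \pmod 4$ and $\{0\}$ if $p$ and $q$ are odd.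
\end{abstract}

\section{Introduction}

Let $S^n=\{x\in\mathbb R^{n+1}: x_1^2+\dots+x_{n+1}^2=1\}$. A \emph{regular function} on a real algebraic set $X\subset\mathbb R^m$ is a function of the form $A/B$, where $A$ and $B$ are real polynomials and $B$ has no zero on $X$. A map from $X$ to a real algebraic set $Y\subset \mathbb R^k$ is \emph{regular} if its $k$ coordinates are regular functions. Composites and products of regular maps are regular. A product of spheres is regarded as an algebraic subset of the product of the ambient spaces; for instance $S^2\times S^2\subset\mathbb R^6$.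

Let $X$ be a product of spheres of positive dimension, and let $N=\dim X$. It is a compact connected oriented manifold, so a continuous map $f:X\to S^N$ has a degree $\deg f\in\mathbb Z$, defined by $\int_X f^*\omega=\deg f\int_{S^N}\omega$ for $\omega\in H^N(S^N)$; for smooth $f$ it is the number of preimages of a regular value, counted with the sign of the Jacobian. By Hopf's theorem two maps $X\to S^N$ are homotopic if and only if they have the same degree, and every integer occurs; collapsing the complement of a small disk gives degree $\pm1$. So to ask which homotopy classes contain a regular map is to ask which integers are degrees of regular maps. A reflection of $S^N$ is regular and has degree $-1$, so this set of integers is symmetric and does not depend on the orientations. We answer the following question, posed in \cite{OW}.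

\begin{quote}
\emph{Is there a regular map $S^2\times S^2\to S^4$ of odd degree?}
\end{quote}

The simplest cases point in different directions. Regular maps $S^p\to S^p$ have all degrees (Proposition~\ref{prop:self}). Regular maps $S^1\times S^1\to S^2$ have degree $0$ (Example~\ref{ex:torus}), because the pullback of the tautological line bundle on $S^2$ extends to an algebraic line bundle on a complexification of the torus, and all such bundles are topologically trivial on the torus. For $S^2\times S^2$ the corresponding test with complex vector bundles is passed by every degree (Remark~\ref{rem:noninv}), and there is a simple polynomial map of degree $\pm2$ (Proposition~\ref{prop:double}). One would therefore guess that the answer is yes. It is no.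

\begin{theorem}\label{thm:main}
If $f:S^2\times S^2\to S^4$ is regular, then $\deg f$ is even. Every even integer is the degree of such an $f$.
\end{theorem}

By Hopf's theorem, a continuous map $S^2\times S^2\to S^4$ is therefore homotopic to a regular map if and only if its degree is even. The method applies to other products of spheres.

\begin{theorem}\label{thm:general}
Let $p_1,\dots,p_r\ge1$, $N=\sum_i p_i$, $X=\prod_i S^{p_i}$, and let $f:X\to S^N$ be regular.
\begin{itemize}
\item[(a)] If $N$ is even and some $p_i$ is odd, then $\deg f=0$.
\item[(b)] If all $p_i$ are even and the number $s$ of indices $i$ with $p_i\equiv2\pmod4$ is positive and even, then $\deg f$ is even.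
\item[(c)] Let $p,q\ge 1$. If $p$ or $q$ is even, then every even integer is the degree of a regular map $S^p\times S^q\to S^{p+q}$.
\end{itemize}
Consequently the set of degrees of regular maps $S^p\times S^q\to S^{p+q}$ is $2\mathbb Z$ if $p\equiv q\equiv2\pmod4$, and $\{0\}$ if $p$ and $q$ are both odd.
\end{theorem}

The last sentence follows from (b) with $s=2$ and (c), and from (a) and constant maps. We do not determine the set of degrees for the other pairs $(p,q)$.

The obstruction to odd degree comes from a structure that the test with complex bundles ignores. The bundle on $S^4$ that detects the degree is a quaternionic line bundle. When its pullback is extended to a smooth projective complexification $V$ of $X$, multiplication by $j$ turns into an isomorphism between the extension and its complex conjugate. So the resulting class in $K_0(V)$ is invariant under conjugation. The group $K_0(V)$ has a basis permuted by conjugation; the fixed basis elements contribute nothing to the degree, and the two members of any other orbit contribute equally.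

Section~\ref{sec:even} constructs the maps of even degree. Section~\ref{sec:ext} passes from a regular map to a class in $K_0(V)$. Theorem~\ref{thm:main} is the case $p_1=p_2=2$ of Theorem~\ref{thm:general}, but there $V=(\mathbb P^1)^4$ and the basis consists of line bundles, so we give the short direct computation in Section~\ref{sec:s2s2}. Sections~\ref{sec:clifford}--\ref{sec:proof} replace quaternions by Clifford matrices and line bundles by cells of quadrics, and prove parts (a) and (b).

\section{Maps of even degree}\label{sec:even}

\begin{proposition}\label{prop:double}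
Let $p,q\geq1$ with $q$ even. The polynomial map
\[
g:S^p\times S^q\to S^{p+q}\subset\mathbb R^p\times\mathbb R^{q+1},\qquad g(t,w)=(t_1,\dots,t_p,\;t_{p+1}w),
\]
has degree $\pm2$.
\end{proposition}

\begin{proof}
Since $|w|=1$ we have $|g(t,w)|^2=|t|^2=1$. A point $(c,v)\in S^{p+q}$ with $v\ne0$ has exactly two preimages, $(c,|v|,v/|v|)$ and $(c,-|v|,-v/|v|)$. Both depend smoothly on $(c,v)$, so $g$ maps each of the open sets $\{t_{p+1}>0\}$ and $\{t_{p+1}<0\}$ diffeomorphically onto $\{v\neq0\}$, and $(c,v)$ is a regular value. It remains to compare the two signs. The involution $\tau(t,w)=(t_1,\dots,t_p,-t_{p+1},-w)$ exchanges the two preimages and satisfies $g\circ\tau=g$. It is the product of a reflection of $S^p$ and the antipodal map of $S^q$, so its degree is $(-1)(-1)^{q+1}=(-1)^q=1$. Thus the diffeomorphism $\tau$ preserves orientation and the two signs agree.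
\end{proof}

For odd $q$ the same computation shows that the signs are opposite and $\deg g=0$.

To obtain all even degrees we precompose $g$ with self-maps of $S^p$. Write $S^p=\{(z,y)\in\mathbb C\times\mathbb R^{p-1}:|z|^2+|y|^2=1\}$. The obvious candidate of degree $d$ is $(z^d,y)$ divided by its norm, but the norm is a square root. The remedy is to rescale $y$ by a polynomial in $|y|^2$ so that the square of the norm becomes the square of a polynomial. For $d=2$, the identity $(1-u^2)^2+4u^2=(1+u^2)^2$ with $u=|y|$ shows that $(z^2,2y)/(1+|y|^2)$ lies on the sphere. In general one writes $4(1-u^2)^d=4(1+u)^d(1-u)^d$ as a difference of two squares.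

\begin{proposition}\label{prop:self}
For every $p\ge1$, every integer is the degree of a regular map $S^p\to S^p$.
\end{proposition}

\begin{proof}
Constant maps have degree $0$ and reflections change the sign, so let $d\ge1$. Define polynomials $D$ and $M$ by
\begin{align*}
D(u^2)&=(1+u)^d+(1-u)^d=2\sum_j\binom d{2j}u^{2j},\\
M(u^2)&=\frac{(1+u)^d-(1-u)^d}{u}=2\sum_j\binom d{2j+1}u^{2j}.
\end{align*}
Their coefficients are nonnegative, $D(0)=2$ and $M(0)=2d$, so both are positive on $[0,\infty)$. Moreover $D(u^2)^2-u^2M(u^2)^2=4(1+u)^d(1-u)^d=4(1-u^2)^d$. Since $|z|^2=1-|y|^2$ on the sphere,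
\[
\Phi_d(z,y)=\frac{\bigl(2z^d,\;M(|y|^2)\,y\bigr)}{D(|y|^2)}
\]
is a regular map $S^p\to S^p$. As $M(|y|^2)>0$, the preimages of a point $(z_0,0)$ are the $d$ points $(\zeta,0)$ with $\zeta^d=z_0$. On the open set $\{z\ne0\}\cong S^1\times\{|y|<1\}$ use the coordinates $(\theta,y)$ with $\theta=\arg z$. In them $\Phi_d(\theta,y)=\bigl(d\theta,\,M(|y|^2)D(|y|^2)^{-1}y\bigr)$, and the differential at $y=0$ is $d$ times the identity because $M(0)/D(0)=d$. All $d$ preimages count positively, so $\deg\Phi_d=d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(c) and of the second assertion of Theorem~\ref{thm:main}]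
Exchanging the two factors is a regular diffeomorphism, so we may assume that $q$ is even. For $\Phi:S^p\to S^p$ regular, $g\circ(\Phi\times\mathrm{id})$ is regular of degree $\pm2\deg\Phi$, and $\deg\Phi$ is arbitrary.
\end{proof}

\section{From regular maps to classes in $K_0$}\label{sec:ext}

Throughout, $X=\prod_{i=1}^rS^{p_i}$ with all $p_i\ge1$, and $N=\sum_ip_i$.

\subsection{Bundles that detect the degree}
For a compact space $Y$ let $K(Y)$ be the Grothendieck ring of topological complex vector bundles. The Chern character $\operatorname{ch}=\sum_k\operatorname{ch}_k$, with $\operatorname{ch}_k\in H^{2k}(Y;\mathbb Q)$, is a natural ring homomorphism on $K(Y)$, and $\operatorname{ch}(L)=\exp c_1(L)$ for a line bundle $L$. We use that $\operatorname{ch}_1=c_1$, that $\operatorname{ch}_2=\frac12c_1^2-c_2$, and that $\operatorname{ch}_k(\overline E)=(-1)^k\operatorname{ch}_k(E)$ for the conjugate bundle $\overline E$, whose transition functions are the complex conjugates of those of $E$.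

The degree is not an algebraic notion, but a vector bundle given as the image of a matrix of regular functions is. A \emph{regular idempotent} on a real algebraic set $Y$ is a map $\varepsilon:Y\to M_m(\mathbb C)$ with $\varepsilon^2=\varepsilon$ whose entries have regular real and imaginary parts. The images $\operatorname{im}\varepsilon(y)\subset\mathbb C^m$ form a complex vector bundle $\operatorname{im}\varepsilon$. Suppose that $N$ is even and $P$ is a regular idempotent on $S^N$ whose bundle $\xi=\operatorname{im}P$ has $\int_{S^N}\operatorname{ch}_{N/2}(\xi)=\pm1$. If $f:X\to S^N$ is regular, then $P\circ f$ is a regular idempotent on $X$ with bundle $f^*\xi$, and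
\begin{equation}\label{eq:deg}
\int_X\operatorname{ch}_{N/2}(f^*\xi)=\pm\deg f .
\end{equation}
On $S^2$ and $S^4$ the tautological bundles of the complex and quaternionic projective lines serve.

\begin{lemma}\label{lem:taut}
Let $\mathbb F$ be $\mathbb C$ or $\mathbb H$, let $d=\dim_{\mathbb R}\mathbb F$, and write $S^d=\{(\alpha,t)\in\mathbb F\times\mathbb R:|\alpha|^2+t^2=1\}$. Let
\[
P(\alpha,t)=\frac12\begin{pmatrix}1+t&\bar\alpha\\ \alpha&1-t\end{pmatrix}\in M_2(\mathbb F)
\]
act from the left on $\mathbb F^2$, and regard $\mathbb F^2$ as the complex vector space $\mathbb C^d$ through right multiplication by $\mathbb C\subset\mathbb F$. Then $P$ is a regular idempotent with values in $M_d(\mathbb C)$, and $\xi=\operatorname{im}P$ satisfies $\int_{S^d}\operatorname{ch}_{d/2}(\xi)=\pm1$. If $\mathbb F=\mathbb H$, there is $T\in GL_4(\mathbb C)$ with $T\,\overline{P(y)}=P(y)\,T$ for all $y\in S^4$.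
\end{lemma}

\begin{proof}
Left multiplication by matrices commutes with right multiplication by scalars, so $P(y)$ is $\mathbb C$-linear, and its complex matrix is an affine function of $y$. For a unit vector $v\in\mathbb F^2$ the matrix $vv^*=(v_a\bar v_b)_{a,b}$ acts by $w\mapsto v\,(v^*w)$; it is an idempotent with image the line $v\mathbb F$, and it is unchanged if $v$ is replaced by $v\lambda$ with $|\lambda|=1$. One has $vv^*=P(y)$ for $y=(2v_2\bar v_1,|v_1|^2-|v_2|^2)\in S^d$. Conversely $P(\alpha,t)=vv^*$ with $v=(1+t,\alpha)/\sqrt{2+2t}$ if $t\ne-1$, by $|\alpha|^2=1-t^2$, and with $v=(0,1)$ if $t=-1$. So every $P(y)$ is an idempotent whose image is an $\mathbb F$-line, and since $y\mapsto P(y)$ is injective, each unit vector $v$ lies in $\operatorname{im}P(y)$ for exactly one $y$. Hence $(y,v)\mapsto v$ is a continuous bijection, and so a homeomorphism, from the unit sphere bundle of $\xi$ to $S^{2d-1}$. The Euler class of $\xi$ is $c_{d/2}(\xi)$, and the Gysin sequence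
\[
H^0(S^d;\mathbb Z)\xrightarrow{\ \cup\, c_{d/2}(\xi)\ }H^d(S^d;\mathbb Z)\longrightarrow H^d(S^{2d-1};\mathbb Z)=0
\]
shows that it generates $H^d(S^d;\mathbb Z)$. For $d=2$ we have $\operatorname{ch}_1=c_1$, and for $d=4$ we have $\operatorname{ch}_2=-c_2$ because $H^2(S^4)=0$.

Let $\mathbb F=\mathbb H$. Since $cj=j\bar c$ for $c\in\mathbb C$, right multiplication by $j$ is an antilinear bijection of $\mathbb C^4$, so it has the form $v\mapsto T\bar v$ with $T\in GL_4(\mathbb C)$. It commutes with $P(y)$, which says that $T\,\overline{P(y)}\,\bar v=P(y)\,T\bar v$ for all $v$.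
\end{proof}

\subsection{The complexification}
Let
\[
Q_p=\{x_0^2=x_1^2+\dots+x_{p+1}^2\}\subset\mathbb P^{p+1}(\mathbb C),\qquad V=\prod_iQ_{p_i}.
\]
The quadric $Q_p$ has rank $p+2\ge3$, so it is smooth and irreducible, and $V$ is a smooth irreducible complex projective variety of dimension $N$. Let $\sigma(z)=\bar z$ denote complex conjugation on $Q_p$ and on $V$. A real point of $Q_p$ has $x_0\ne0$; setting $x_0=1$ identifies the fixed set of $\sigma$ with $S^p$ in $Q_p$ and with $X$ in $V$. The map $\sigma$ permutes the Zariski open sets, and for a regular function $g\in\mathcal O(W)$ on an open set $W\subset V$ we define $\sigma(g)\in\mathcal O(\sigma W)$ by $\sigma(g)(z)=\overline{g(\bar z)}$. On polynomials, $\sigma$ conjugates the coefficients; on real points, $\sigma(g)(x)=\overline{g(x)}$. We apply $\sigma$ to vectors and matrices entry by entry.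

\begin{lemma}\label{lem:dense}
Let $U\subset V$ be a Zariski open set containing $X$. A function $g\in\mathcal O(U)$ that vanishes on $X$ is zero.
\end{lemma}

\begin{proof}
Write $u\cdot u=\sum_a u_a^2$. Inverse stereographic projection $u\mapsto(2u,\,u\cdot u-1)/(1+u\cdot u)$ is an isomorphism from $\{u\in\mathbb C^p:1+u\cdot u\neq0\}$ onto the open subset $\{x_0=1,\ x_{p+1}\ne1\}$ of $Q_p$, with inverse $u=(x_1,\dots,x_p)/(1-x_{p+1})$, and it maps $\mathbb R^p$ into $S^p$. Pulling $g$ back by the product of these maps gives a rational function on $\mathbb C^N$ that is defined and zero on $\mathbb R^N$. Its numerator vanishes on $\mathbb R^N$, hence identically. So $g$ vanishes on a nonempty open subset of the irreducible variety $U$.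
\end{proof}

\begin{lemma}\label{lem:spread}
Let $\varepsilon:X\to M_m(\mathbb C)$ be a regular idempotent. There are a Zariski open set $U\subset V$ with $X\subset U=\sigma U$ and a matrix $e\in M_m(\mathcal O(U))$ with $e^2=e$ and $e|_X=\varepsilon$. The sheaf $\mathcal F=e\,\mathcal O_U^m$ is locally free and restricts to $\operatorname{im}\varepsilon$ on $X$. If $T\in GL_m(\mathbb C)$ satisfies $T\,\overline{\varepsilon(x)}=\varepsilon(x)T$ for all $x\in X$, then $T\sigma(e)=eT$ on $U$.
\end{lemma}

\begin{proof}
Write the entries of $\varepsilon$ as $(A+iA')/B$ with real polynomials $A,A'$ and a common real denominator $B$ without zeros on $X$. Let $U$ be the set where the coordinate $x_0$ of every factor is nonzero and, after setting these coordinates equal to $1$, $B\neq0$. Then $X\subset U$, and $\sigma U=U$ because $B$ is real. The same formulas define $e$ on $U$. The entries of $e^2-e$, and of $T\sigma(e)-eT$ if $T$ is given, vanish on $X$, hence on $U$ by Lemma~\ref{lem:dense}. Finally $\mathcal O_U^m=e\,\mathcal O_U^m\oplus(1-e)\,\mathcal O_U^m$, so $\mathcal F$ is a direct summand of a free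 sheaf. It is therefore locally free, with fiber $\operatorname{im}e(z)$ at $z$.
\end{proof}

The open set $U$ depends on the map and we know nothing about its vector bundles, whereas $V$ is fixed and explicit. The next step is therefore to extend $\mathcal F$ from $U$ to $V$. In the smallest case this is done with divisors.

\begin{example}\label{ex:torus}
Every regular map $f:S^1\times S^1\to S^2$ has degree $0$. Take $P$ and $\xi$ from Lemma~\ref{lem:taut} with $\mathbb F=\mathbb C$, and apply Lemma~\ref{lem:spread} to $\varepsilon=P\circ f$. The function $\operatorname{tr}e-1$ vanishes on $X$, hence on $U$, so $\mathcal F$ is a line bundle and $\mathcal F\cong\mathcal O_U(D)$ for a divisor $D$ on $U$. Taking the closures of the components of $D$ gives a divisor $\widetilde D$ on the smooth surface $V$, and the line bundle $\mathcal O_V(\widetilde D)$ extends $\mathcal F$. The conic $Q_1$ is isomorphic to $\mathbb P^1$, and every line bundle on $V\cong\mathbb P^1\times\mathbb P^1$ has the form $\operatorname{pr}_1^*L_1\otimes\operatorname{pr}_2^*L_2$. Restricting to the real points, we see that $f^*\xi$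 is a tensor product of line bundles pulled back from the two circles. Since $H^2(S^1)=0$, we get $c_1(f^*\xi)=0$, and $\deg f=0$ by \eqref{eq:deg}.
\end{example}

In higher rank divisors are not available. We extend $\mathcal F$ as a coherent sheaf and recover vector bundles at the level of Grothendieck groups.

\subsection{Restriction and conjugation on $K_0(V)$}
For a complex variety $Y$ let $G_0(Y)$ be the Grothendieck group of coherent sheaves and $K_0(Y)$ the Grothendieck ring of locally free sheaves of finite rank, with relations given by short exact sequences. If $Y$ is smooth and projective, every coherent sheaf $\mathcal G$ has a finite resolution $0\to\mathcal E_n\to\dots\to\mathcal E_0\to\mathcal G\to0$ by locally free sheaves, and the natural map $K_0(Y)\to G_0(Y)$ is an isomorphism with inverse $[\mathcal G]\mapsto\sum_i(-1)^i[\mathcal E_i]$. We identify the two groups in this case.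

For $\kappa_i\in K_0(Q_{p_i})$ put $\boxtimes_i\kappa_i=\prod_i\operatorname{pr}_i^*\kappa_i\in K_0(V)$. The tensor product over $\mathbb C$ of resolutions is a resolution, so $\boxtimes_i[\mathcal O_{Z_i}]=[\mathcal O_{Z_1\times\dots\times Z_r}]$ for closed subvarieties $Z_i\subset Q_{p_i}$.

Restricting an algebraic vector bundle to the real points defines a ring homomorphism
\[
\rho:K_0(V)\to K(X),
\]
which is compatible with pullback along the projections to the factors.

\begin{lemma}\label{lem:local}
Let $\mathcal G$ be a coherent sheaf on $V$ that is locally free on a Zariski open set $U\supset X$. Then $\rho[\mathcal G]=[\mathcal G|_X]$. In particular $\rho[\mathcal O_Z]=0$ for a closed subvariety $Z$ disjoint from $X$.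
\end{lemma}

\begin{proof}
On $U$, a finite locally free resolution of $\mathcal G$ is an exact sequence of locally free sheaves. It is locally split, so it is exact on fibers and restricts to an exact sequence of topological vector bundles on $X$. For the last claim take $U=V\setminus Z$.
\end{proof}

For a coherent sheaf $\mathcal G$ on $V$ define the \emph{conjugate sheaf} $\overline{\mathcal G}$ by $\overline{\mathcal G}(W)=\mathcal G(\sigma W)$, with $g\in\mathcal O(W)$ acting by $g\cdot\psi=\sigma(g)\psi$. The functor $\mathcal G\mapsto\overline{\mathcal G}$ is exact, its square is the identity, and $\psi\mapsto\sigma(\psi)$ is an isomorphism $\overline{\mathcal O}\cong\mathcal O$. So it preserves coherent and locally free sheaves and induces an involution $\kappa\mapsto\bar\kappa$ of $K_0(V)$.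

\begin{lemma}\label{lem:conj}
\begin{itemize}
\item[(i)] The involution is a ring homomorphism, and $\overline{\boxtimes_i\kappa_i}=\boxtimes_i\bar\kappa_i$.
\item[(ii)] $\rho(\bar\kappa)=\overline{\rho(\kappa)}$, the class of the conjugate bundle.
\item[(iii)] $\overline{\mathcal O_Z}\cong\mathcal O_{\sigma Z}$ for a closed subvariety $Z$, and $\overline{\mathcal O(D)}\cong\mathcal O(\sigma D)$ for a divisor $D$.
\end{itemize}
\end{lemma}

\begin{proof}
A frame of a locally free sheaf $\mathcal E$ over $W$ is a frame of $\overline{\mathcal E}$ over $\sigma W$, and a relation $\psi'=g\psi$ in $\mathcal E$ reads $\psi'=\sigma(g)\cdot\psi$ in $\overline{\mathcal E}$. So $\overline{\mathcal E}$ has the transition matrices $\sigma(g_{ab})$ if $\mathcal E$ has the transition matrices $g_{ab}$. This description is compatible with tensor products and with pullback along the projections, which commute with $\sigma$; this is (i). At real points $\sigma(g_{ab})(x)=\overline{g_{ab}(x)}$; this is (ii). For (iii), $\sigma$ maps functions on $\sigma W$ vanishing on $Z$ onto functions on $W$ vanishing on $\sigma Z$, and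 the divisor of $\sigma(g)$ is the image under $\sigma$ of the divisor of $g$.
\end{proof}

\subsection{The invariant extension}
If $T$ is given, the sheaf $\mathcal F$ on $U$ is isomorphic to its conjugate. This alone does not make the class of an arbitrary extension to $V$ invariant: two extensions may differ along $V\setminus U$, and conjugation may exchange them. What we need is an extension that involves no choices, and the largest subsheaf of $\mathcal O_V^m$ restricting to $\mathcal F$ is one.

\begin{proposition}\label{prop:ext}
Let $\varepsilon:X\to M_m(\mathbb C)$ be a regular idempotent. There is $\varphi\in K_0(V)$ with $\rho(\varphi)=[\operatorname{im}\varepsilon]$. If there is $T\in GL_m(\mathbb C)$ with $T\,\overline{\varepsilon(x)}=\varepsilon(x)T$ for all $x\in X$, then $\varphi$ can be chosen with $\bar\varphi=\varphi$.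
\end{proposition}

\begin{proof}
Take $U$, $e$, $\mathcal F$ from Lemma~\ref{lem:spread}, let $\iota:U\to V$ be the inclusion, and put
\[
\widetilde{\mathcal F}(W)=\{\psi\in\mathcal O(W)^m:\ e\psi=\psi\ \text{ on } W\cap U\}.
\]
This is the kernel of the map $\mathcal O_V^m\to\iota_*\mathcal O_U^m$, $\psi\mapsto(1-e)\psi|_{U}$. On a noetherian scheme $\iota_*$ preserves quasi-coherence, kernels of maps of quasi-coherent sheaves are quasi-coherent, and quasi-coherent subsheaves of coherent sheaves are coherent. So $\widetilde{\mathcal F}$ is coherent, and $\widetilde{\mathcal F}|_U=\mathcal F$. By Lemma~\ref{lem:local}, $\varphi=[\widetilde{\mathcal F}]$ satisfies $\rho(\varphi)=[\operatorname{im}\varepsilon]$.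

Let $T$ be given, so that $T\sigma(e)=eT$ on $U=\sigma U$. We show that $\psi\mapsto T\sigma(\psi)$ is an isomorphism $\overline{\widetilde{\mathcal F}}\to\widetilde{\mathcal F}$. Let $\psi\in\overline{\widetilde{\mathcal F}}(W)=\widetilde{\mathcal F}(\sigma W)$. Then $T\sigma(\psi)\in\mathcal O(W)^m$, and $\psi=e\psi$ on $\sigma W\cap U$ gives
\[
T\sigma(\psi)=T\sigma(e)\sigma(\psi)=e\,T\sigma(\psi)\quad\text{on } W\cap U,
\]
so $T\sigma(\psi)\in\widetilde{\mathcal F}(W)$. The map is $\mathcal O$-linear because $T\sigma(\sigma(g)\psi)=g\,T\sigma(\psi)$. Its inverse is $\psi'\mapsto\sigma(T^{-1}\psi')$, which takes $\widetilde{\mathcal F}(W)$ to $\widetilde{\mathcal F}(\sigma W)$: from $\psi'=e\psi'$ and $T^{-1}e=\sigma(e)T^{-1}$ we get $T^{-1}\psi'=\sigma(e)T^{-1}\psi'$, and applying $\sigma$ gives $\sigma(T^{-1}\psi')=e\,\sigma(T^{-1}\psi')$. Hence $\bar\varphi=\varphi$.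
\end{proof}

This is the only place where the regularity of $f$ enters. Invariance is turned into parity by the following remark, for which a basis, not merely a set of generators, is needed.

\begin{lemma}\label{lem:parity}
Let $A$ be a free abelian group with an additive involution $a\mapsto\bar a$ that permutes a basis $\mathcal B$. Let $\mu:A\to\mathbb Z$ be additive, with $\mu(\bar b)=\mu(b)$ for all $b\in\mathcal B$ and $\mu(b)=0$ whenever $\bar b=b$. Then $\mu(\varphi)$ is even for every $\varphi\in A$ with $\bar\varphi=\varphi$.
\end{lemma}

\begin{proof}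
Write $\varphi=\sum_bn_bb$. Invariance gives $n_{\bar b}=n_b$, so an orbit $\{b,\bar b\}$ with two elements contributes $2n_b\mu(b)$ to $\mu(\varphi)$, and a fixed $b$ contributes $0$.
\end{proof}

\section{The case $S^2\times S^2\to S^4$}\label{sec:s2s2}

We first describe one factor. The map
\[
x\longmapsto A(x)=\begin{pmatrix}x_0+x_3&x_1+ix_2\\x_1-ix_2&x_0-x_3\end{pmatrix}
\]
is a linear isomorphism $\mathbb C^4\to M_2(\mathbb C)$ with $\det A(x)=x_0^2-x_1^2-x_2^2-x_3^2$. So $Q_2$ is the variety of matrices of rank one up to scalars, and $(z,w)\mapsto zw^{\mathsf T}$ is an isomorphism $\mathbb P^1\times\mathbb P^1\to Q_2$. Since $A(\bar x)=\overline{A(x)}^{\mathsf T}$ and $\overline{zw^{\mathsf T}}^{\mathsf T}=\bar w\,\bar z^{\mathsf T}$, conjugation becomes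
\[
\sigma(z,w)=(\bar w,\bar z),
\]
and the real points form the graph $\{(z,\bar z)\}\cong\mathbb P^1(\mathbb C)=S^2$. Conjugation maps the line $\{z\}\times\mathbb P^1$ to the line $\mathbb P^1\times\{\bar z\}$ of the other ruling, so $\overline{\mathcal O(a,b)}\cong\mathcal O(b,a)$ by Lemma~\ref{lem:conj}(iii). Let $\eta=c_1(\mathcal O(1))$, a generator of $H^2(\mathbb P^1(\mathbb C);\mathbb Z)$. On the real points the first projection is the identity and the second is $z\mapsto\bar z$, which has degree $-1$. Hence
\begin{equation}\label{eq:c1}
c_1\bigl(\mathcal O(a,b)|_{S^2}\bigr)=(a-b)\,\eta .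
\end{equation}

The projective bundle formula states that, for $Y$ smooth and projective, $K_0(Y\times\mathbb P^1)$ is a free $K_0(Y)$-module with basis $1,[\mathcal O(1)]$. So $K_0(Q_2)$ has the basis $\mathcal O(0,0)$, $\mathcal O(1,1)$, $\mathcal O(1,0)$, $\mathcal O(0,1)$. The first two are fixed by conjugation and restrict with $c_1=0$; the last two are exchanged and restrict with $c_1=\eta$ and $c_1=-\eta$. On one factor the two members of the orbit cancel. On a product of two factors both signs change, and the two members add up.

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:main}]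
Now $V=Q_2\times Q_2=(\mathbb P^1)^4$. By the projective bundle formula, applied four times, $K_0(V)$ is free abelian with basis the sixteen line bundles $\mathcal O(a,b,c,d)$, $a,b,c,d\in\{0,1\}$, and conjugation permutes them by $(a,b,c,d)\mapsto(b,a,d,c)$. Let $\eta_1,\eta_2\in H^2(X;\mathbb Z)$ be the pullbacks of $\eta$ from the two factors. Then $\eta_1^2=\eta_2^2=0$, and we orient $X$ so that $\int_X\eta_1\eta_2=1$. Put $\mu(\kappa)=\int_X\operatorname{ch}_2(\rho(\kappa))$. By \eqref{eq:c1},
\[
\mu\bigl(\mathcal O(a,b,c,d)\bigr)=\int_X\tfrac12\bigl((a-b)\eta_1+(c-d)\eta_2\bigr)^2=(a-b)(c-d).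
\]
This is an integer, it is unchanged under $(a,b,c,d)\mapsto(b,a,d,c)$, and it vanishes on the fixed basis elements, which are those with $a=b$ and $c=d$. By Lemma~\ref{lem:parity}, $\mu$ is even on invariant classes. Explicitly, only the orbits $\{\mathcal O(1,0,1,0),\mathcal O(0,1,0,1)\}$ and $\{\mathcal O(1,0,0,1),\mathcal O(0,1,1,0)\}$ contribute, with $\mu=1$ and $\mu=-1$ on each member.

Let $f:X\to S^4$ be regular, and take $P$, $\xi$, $T$ from Lemma~\ref{lem:taut} with $\mathbb F=\mathbb H$. Proposition~\ref{prop:ext}, applied to $\varepsilon=P\circ f$ and $T$, gives an invariant $\varphi$ with $\rho(\varphi)=[f^*\xi]$. By \eqref{eq:deg}, $\deg f=\pm\mu(\varphi)$ is even.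
\end{proof}

\begin{remark}\label{rem:noninv}
Invariance cannot be dropped. For $n\in\mathbb Z$ the class
\[
\kappa=2+n\,\bigl([\mathcal O(1,0,0,0)]-1\bigr)\bigl([\mathcal O(0,0,1,0)]-1\bigr)
\]
has $\operatorname{ch}\rho(\kappa)=2+n(e^{\eta_1}-1)(e^{\eta_2}-1)=2+n\,\eta_1\eta_2$, which is the Chern character of $f^*\xi$ for a continuous map $f$ of degree $\pm n$. So the argument of Example~\ref{ex:torus}, which uses only the existence of an extension, excludes no degree here.
\end{remark}

\section{Clifford projectors on even-dimensional spheres}\label{sec:clifford}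

For general even $N$ we need a substitute for Lemma~\ref{lem:taut}. There $2P(y)-1$ is linear in $y$ and has square $|y|^2$. A matrix $\gamma(y)=\sum_iy_i\gamma_i$ satisfies $\gamma(y)^2=|y|^2$ for all $y$ exactly when
\begin{equation}\label{eq:cliff}
\gamma_i\gamma_j+\gamma_j\gamma_i=2\delta_{ij}.
\end{equation}
Call a tuple $(\gamma_1,\dots,\gamma_{2n+1})$ of matrices in $M_{2^n}(\mathbb C)$ satisfying \eqref{eq:cliff} a \emph{Clifford system}. Such systems exist: start with $\gamma_1=(1)$ for $n=0$, and pass from $n-1$ to $n$ by taking the block matrices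
\[
\begin{pmatrix}\gamma_i&0\\0&-\gamma_i\end{pmatrix}\ (1\le i\le 2n-1),\qquad\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad\begin{pmatrix}0&-i\\i&0\end{pmatrix}.
\]

\begin{lemma}\label{lem:cliff}
Let $n\ge1$ and let $(\gamma_i)$ be a Clifford system. Then $\operatorname{tr}(\gamma_1\cdots\gamma_{2n})=0$, and $\gamma_1\cdots\gamma_{2n+1}$ is a scalar $c$ with $c^2=(-1)^n$. If $(\gamma_i')$ is a Clifford system with the same scalar, there is $G\in GL_{2^n}(\mathbb C)$ with $\gamma_i'=G\gamma_iG^{-1}$ for all $i$.
\end{lemma}

\begin{proof}
For $I\subset\{1,\dots,2n\}$ let $\gamma_I$ be the product of the $\gamma_i$, $i\in I$, in increasing order. By \eqref{eq:cliff}, $\gamma_I\gamma_J=\pm\gamma_{I\triangle J}$, where $I\triangle J$ is the symmetric difference and the sign depends only on $I$ and $J$. If $I\ne\emptyset$, choose $i\in I$ when $|I|$ is even and $i\in\{1,\dots,2n\}\setminus I$ when $|I|$ is odd. Then $\gamma_i\gamma_I\gamma_i^{-1}=-\gamma_I$, so $\operatorname{tr}\gamma_I=0$. Hence $\operatorname{tr}(\gamma_I\gamma_J)$ vanishes for $I\neq J$ and equals $\pm2^n$ for $I=J$, so the $4^n$ matrices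 $\gamma_I$ are linearly independent and form a basis of $M_{2^n}(\mathbb C)$. The product $\gamma_1\cdots\gamma_{2n+1}$ commutes with each $\gamma_i$, since $\gamma_i$ anticommutes with $2n$ of the factors; it is therefore a scalar $c$. Reversing the order of the $2n+1$ factors takes $n(2n+1)$ transpositions, so $c^2=(-1)^{n(2n+1)}=(-1)^n$. The linear map $\gamma_I\mapsto\gamma'_I$ is an algebra automorphism of $M_{2^n}(\mathbb C)$, and every such automorphism is conjugation by some $G$. If the scalars agree, it also takes $\gamma_{2n+1}=c\,(\gamma_1\cdots\gamma_{2n})^{-1}$ to $\gamma'_{2n+1}$.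
\end{proof}

\begin{proposition}\label{prop:cliff}
Let $N=2n\ge2$, let $(\gamma_i)$ be a Clifford system, and put $P(y)=\frac12(1+\gamma(y))$ for $y\in S^N$. Then $P$ is a regular idempotent, and $\xi=\operatorname{im}P$ satisfies $\int_{S^N}\operatorname{ch}_n(\xi)=\pm1$. If $N\equiv0\pmod4$, there is $T\in GL_{2^n}(\mathbb C)$ with $T\,\overline{P(y)}=P(y)\,T$ for all $y\in S^N$.
\end{proposition}

\begin{proof}
We have $P^2=P$ because $\gamma(y)^2=1$. By Chern--Weil theory, $\operatorname{ch}_n(\xi)$ is represented by $\frac1{n!}\left(\frac i{2\pi}\right)^n\operatorname{tr}(F^n)$, where $F$ is the curvature of any connection on $\xi$. Take $\nabla=Pd$. Differentiating $P^2=P$ gives $P\,dP=dP\,(1-P)$, so $P\,dP\,P=0$ and $P\,dP\,dP=dP\,dP\,P$. For a section $\psi=P\psi$ we have $d\psi=dP\,\psi+P\,d\psi$, hence $\nabla^2\psi=P\,dP\,d\psi=P\,dP\,dP\,\psi$. Thus $F=P\,dP\,dP$ and $\operatorname{tr}(F^n)=\Omega:=\operatorname{tr}\bigl(P\,(dP)^{2n}\bigr)$.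

The form $\Omega$ is invariant under rotations. Indeed, let $R\in SO(2n+1)$ have columns $R_1,\dots,R_{2n+1}$. The matrices $\gamma(R_i)$ form a Clifford system; its scalar depends continuously on $R$ and has square $(-1)^n$, so it equals $c$ because $SO(2n+1)$ is connected. By Lemma~\ref{lem:cliff} there is a constant matrix $G$ with $P(Ry)=GP(y)G^{-1}$ for all $y$, and so $R^*\Omega=\Omega$. Hence $\Omega$ is a constant multiple of the volume form, and we evaluate it at $y=(0,\dots,0,1)$. There $dP=\frac12\sum_{i\le2n}\gamma_i\,dy_i$. In the expansion of $(dP)^{2n}$ only products of $2n$ distinct factors survive, and reordering changes $\gamma$'s and $dy$'s by the same sign, so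
\[
(dP)^{2n}=2^{-2n}(2n)!\;\gamma_1\cdots\gamma_{2n}\;dy_1\wedge\dots\wedge dy_{2n}.
\]
By Lemma~\ref{lem:cliff}, $\operatorname{tr}\bigl(\frac12(1+\gamma_{2n+1})\gamma_1\cdots\gamma_{2n}\bigr)=2^{n-1}c$. With $\operatorname{vol}(S^{2n})=2^{2n+1}\pi^nn!/(2n)!$ we obtain
\[
\int_{S^{2n}}\operatorname{ch}_n(\xi)=\pm\, i^nc\cdot\frac{1}{n!\,(2\pi)^n}\cdot\frac{(2n)!}{2^{2n}}\cdot2^{n-1}\cdot\frac{2^{2n+1}\pi^nn!}{(2n)!}=\pm\, i^nc,
\]
and $(i^nc)^2=1$.

The conjugate matrices $\overline{\gamma_i}$ form a Clifford system with scalar $\bar c$. If $n$ is even, then $c=\pm1$ is real, and Lemma~\ref{lem:cliff} gives $T$ with $\gamma_i=T\,\overline{\gamma_i}\,T^{-1}$ for all $i$. This yields $T\,\overline{P(y)}=P(y)T$.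
\end{proof}

For even $N$ define $\mu:K_0(V)\to\mathbb Q$ by $\mu(\kappa)=\int_X\operatorname{ch}_{N/2}(\rho(\kappa))$. Propositions~\ref{prop:ext} and~\ref{prop:cliff} and formula \eqref{eq:deg} give the following reduction.

\begin{corollary}\label{cor:red}
Let $N$ be even and $f:X\to S^N$ regular. There is $\varphi\in K_0(V)$ with $\mu(\varphi)=\pm\deg f$, and with $\bar\varphi=\varphi$ if $N\equiv0\pmod4$.
\end{corollary}

\section{Cells of quadrics and a basis of $K_0(V)$}\label{sec:cells}

It remains to compute $\mu$ on $K_0(V)$. For $p>2$ we do not have the projective bundle formula at hand, and we use a decomposition of $Q_p$ into affine spaces instead.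

Let $p=2k$. With $\epsilon_0,\dots,\epsilon_{p+1}$ the standard basis of $\mathbb C^{p+2}$, put
\begin{equation}\label{eq:basis}
u_j=\epsilon_{2j+2}+i\epsilon_{2j+3},\quad v_j=\overline{u_j}\quad(0\le j<k),\qquad u_k=\epsilon_1+\epsilon_0,\quad v_k=\epsilon_1-\epsilon_0 .
\end{equation}
For $x=\sum_j(y_ju_j+z_jv_j)$ we have $x_{2j+2}^2+x_{2j+3}^2=(y_j+z_j)^2-(y_j-z_j)^2=4y_jz_j$ for $j<k$ and $x_1^2-x_0^2=4y_kz_k$, so $Q_p=\{\sum_{j=0}^ky_jz_j=0\}$. For $p=2k+1$, since nondegenerate complex quadratic forms of equal rank are equivalent, there is a basis $u_0,v_0,\dots,u_k,v_k,u'$ with coordinates $y_j,z_j,w$ in which $Q_p=\{\sum_{j=0}^ky_jz_j+w^2=0\}$. In both cases let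
\[
Q^{(j)}=Q_p\cap\{z_0=\dots=z_{j-1}=0\},\qquad\Lambda_j=\mathbb P\langle u_0,\dots,u_j\rangle,
\]
where $\langle\ \rangle$ denotes the span, and for $p=2k$ let $\Lambda_k'=\mathbb P\langle u_0,\dots,u_{k-1},v_k\rangle$. On $Q^{(j)}\setminus Q^{(j+1)}$ we may set $z_j=1$; the equation then determines $y_j$ and the remaining $p-j$ coordinates are free, so this set is an affine space of dimension $p-j$. The \emph{cells} of $Q_p$ are the following affine spaces, with $\Lambda_{-1}=\emptyset$.
\begin{itemize}
\item For $p=2k$: $Q^{(j)}\setminus Q^{(j+1)}$ for $0\le j<k$; then, since $Q^{(k)}$ is given by $y_kz_k=0$ and equals $\Lambda_k\cup\Lambda_k'$, the set $\Lambda_k'\setminus\Lambda_k=\Lambda_k'\setminus\Lambda_{k-1}$; and $\Lambda_j\setminus\Lambda_{j-1}$ for $0\le j\le k$.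
\item For $p=2k+1$: $Q^{(j)}\setminus Q^{(j+1)}$ for $0\le j\le k$; and, since $Q^{(k+1)}$ is given by $w^2=0$ and equals $\Lambda_k$ as a set, $\Lambda_j\setminus\Lambda_{j-1}$ for $0\le j\le k$.
\end{itemize}
In the stated ranges of $j$, $Q^{(j)}$ is a quadric of rank at least $3$ in a linear space, hence reduced and irreducible. So the closures of the cells are the $Q^{(j)}$, the $\Lambda_j$ and $\Lambda_k'$, and in each case $\overline C\setminus C$ is a union of cells of smaller dimension.

We use three standard facts. First, localization and homotopy invariance (Quillen): for $Y'\subset Y$ closed, the sequence $G_0(Y')\to G_0(Y)\to G_0(Y\setminus Y')\to0$ is exact, and $G_0(\mathbb A^d)=\mathbb Z\,[\mathcal O]$. Second, the long exact sequence of Borel--Moore homology for $Y'\subset Y$, together with the fact that $\mathbb C^d$ has Borel--Moore homology $\mathbb Z$, generated by its fundamental class in degree $2d$. Third, if $Z$ is an irreducible closed subvariety of codimension $c$ in a smooth projective variety $Y$, then the Chern character $\operatorname{ch}:K_0(Y)\to H^*(Y;\mathbb Q)$ satisfies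 $\operatorname{ch}[\mathcal O_Z]=[Z]+(\text{terms of degree}>2c)$, where $[Z]\in H^{2c}(Y;\mathbb Q)$ is Poincar\'e dual to the fundamental class of $Z$.

\begin{proposition}\label{prop:cells}
The classes $\boxtimes_i[\mathcal O_{\overline{C_i}}]$, where $C_i$ runs over the cells of $Q_{p_i}$, form a $\mathbb Z$-basis of $K_0(V)$, and $\operatorname{ch}:K_0(V)\to H^*(V;\mathbb Q)$ is injective.
\end{proposition}

\begin{proof}
The products $C=C_1\times\dots\times C_r$ are affine spaces that partition $V$. Also $\overline C=\prod_i\overline{C_i}$, the set $\overline C\setminus C$ is a union of products of smaller dimension, and $[\mathcal O_{\overline C}]=\boxtimes_i[\mathcal O_{\overline{C_i}}]$. Order the products by nondecreasing dimension and let $Y_\nu$ be the union of the first $\nu$ of them. Then $Y_\nu$ is closed, and $C=Y_\nu\setminus Y_{\nu-1}$ is one product cell with $\overline C\subset Y_\nu$. The class $[\mathcal O_{\overline C}]\in G_0(Y_\nu)$ restricts to the generator of $G_0(C)$, so by localization and induction on $\nu$ the classes $[\mathcal O_{\overline C}]$ generate $G_0(V)=K_0(V)$.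 Likewise the fundamental class of $\overline C$ restricts to the generator of the Borel--Moore homology of $C$, so the long exact sequence breaks into short ones, and by induction the classes $[\overline C]$ form a basis of $H^*(V;\mathbb Q)$.

Suppose $\operatorname{ch}\bigl(\sum_Cn_C[\mathcal O_{\overline C}]\bigr)=0$ with integers $n_C$ not all zero, and let $c$ be the least codimension of a cell with $n_C\ne0$. The component of degree $2c$ is $\sum_{\operatorname{codim}C=c}n_C[\overline C]=0$, which contradicts the independence of the $[\overline C]$. This proves both the independence of the generators and the injectivity of $\operatorname{ch}$.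
\end{proof}

\section{Proof of Theorem~\ref{thm:general}(a) and (b)}\label{sec:proof}

For $\kappa\in K_0(Q_p)$ let $\mu_p(\kappa)$ be the integral over $S^p$ of the component of $\operatorname{ch}(\rho(\kappa))$ in degree $p$. Since $\rho$ and $\operatorname{ch}$ are ring homomorphisms compatible with the projections, $\operatorname{ch}\rho(\boxtimes_i\kappa_i)=\prod_i\operatorname{pr}_i^*\operatorname{ch}\rho(\kappa_i)$. The cohomology of $S^{p_i}$ vanishes above degree $p_i$, so the component of degree $N=\sum_i p_i$ is the product of the top components. For even $N$ this gives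
\begin{equation}\label{eq:prod}
\mu(\boxtimes_i\kappa_i)=\prod_i\mu_{p_i}(\kappa_i).
\end{equation}

\begin{proof}[Proof of (a)]
The Chern character has components in even degrees only, so $\mu_p=0$ for odd $p$. If some $p_i$ is odd, \eqref{eq:prod} and Proposition~\ref{prop:cells} give $\mu=0$, and $\deg f=0$ by Corollary~\ref{cor:red}.
\end{proof}

For (b) we need the action of conjugation on the basis of $K_0(Q_p)$, $p=2k$. The difficulty is that $\sigma$ does not permute the cell closures: by \eqref{eq:basis} it exchanges $u_j$ and $v_j$ for $j<k$ and fixes $u_k$ and $v_k$. But the conjugate of a cell closure can be moved back to a cell closure by the special orthogonal group, which does not change classes in $K_0$. Put $h=1-[\mathcal O(-1)]$, $\lambda_j=[\mathcal O_{\Lambda_j}]$ for $0\le j<k$, $\lambda=[\mathcal O_{\Lambda_k}]$ and $\lambda'=[\mathcal O_{\Lambda'_k}]$.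

\begin{lemma}\label{lem:quadric}
Let $p=2k\ge2$.
\begin{itemize}
\item[(i)] The classes $h^j$ and $\lambda_j$ $(0\le j<k)$, $\lambda$, $\lambda'$ are the classes of the cell closures; they form a basis $\mathcal B_p$ of $K_0(Q_p)$.
\item[(ii)] Conjugation fixes the $h^j$ and the $\lambda_j$. It exchanges $\lambda$ and $\lambda'$ if $k$ is odd and fixes both if $k$ is even.
\item[(iii)] $\mu_p$ takes integer values, $\mu_p(\bar\kappa)=(-1)^k\mu_p(\kappa)$, and $\mu_p(h^j)=\mu_p(\lambda_j)=0$ for $0\le j<k$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By Proposition~\ref{prop:cells} with $r=1$ it suffices to show $[\mathcal O_{Q^{(j)}}]=h^j$ for $0\leq j<k$. This holds for $j=0$. For $j+1<k$, the coordinate $z_j$ is a nonzero section of $\mathcal O(1)$ on the integral variety $Q^{(j)}$, and its zero scheme is the reduced quadric $Q^{(j+1)}$. So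
\[
0\to\mathcal O_{Q^{(j)}}(-1)\xrightarrow{\ z_j\ }\mathcal O_{Q^{(j)}}\to\mathcal O_{Q^{(j+1)}}\to0
\]
is exact, and $[\mathcal O_{Q^{(j+1)}}]=h\,[\mathcal O_{Q^{(j)}}]$.

(ii) The hyperplane section $\{x_0=0\}$ is stable under $\sigma$, so $\bar h=h$ and $\overline{h^j}=h^j$ by Lemma~\ref{lem:conj}. The special orthogonal group of the form $\sum_jy_jz_j$ is path connected, so each of its elements acts on $Q_p$ by an automorphism homotopic to the identity. It acts trivially on $H^*(Q_p;\mathbb Q)$, hence on $K_0(Q_p)$ by the injectivity of $\operatorname{ch}$. Thus $[\mathcal O_{GZ}]=[\mathcal O_Z]$ for $G$ in this group. Let $\tau_i$ exchange $u_i$ and $v_i$ and fix the other basis vectors. It preserves the form and has determinant $-1$, so a product of an even number of the $\tau_i$ is special orthogonal. We use Lemma~\ref{lem:conj}(iii) in three cases.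

For $j<k$, $\sigma\Lambda_j=\mathbb P\langle v_0,\dots,v_j\rangle$ is the image of $\Lambda_j$ under both $\tau_0\cdots\tau_j$ and $\tau_0\cdots\tau_j\tau_k$, and one of these products has an even number of factors. So $\bar\lambda_j=\lambda_j$.

For $k$ odd, $\tau_0\cdots\tau_k$ has $k+1$ factors and maps $\Lambda'_k$ to $\mathbb P\langle v_0,\dots,v_{k-1},u_k\rangle=\sigma\Lambda_k$. So $\bar\lambda=\lambda'$, and $\overline{\lambda'}=\lambda$.

For $k$ even, $\tau_0\cdots\tau_{k-1}$ has $k$ factors, and it maps $\Lambda_k$ to $\sigma\Lambda_k$ and $\Lambda'_k$ to $\mathbb P\langle v_0,\dots,v_k\rangle=\sigma\Lambda'_k$. So $\bar\lambda=\lambda$ and $\overline{\lambda'}=\lambda'$.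

(iii) By Bott's integrality theorem, $\int_{S^{2k}}\operatorname{ch}_k(E)\in\mathbb Z$ for every complex vector bundle $E$ on $S^{2k}$. The sign rule follows from Lemma~\ref{lem:conj}(ii). The section $x_0$ of $\mathcal O(1)$ has no zero on $S^p$, so $\rho[\mathcal O(-1)]=1$ and $\rho(h^j)=0$ for $j\geq1$; also $\operatorname{ch}_k(1)=0$ as $k\ge1$. For $j<k$, $\Lambda_j\subset\{x_0=0\}$ by \eqref{eq:basis}, so $\Lambda_j$ is disjoint from $S^p$ and $\rho(\lambda_j)=0$ by Lemma~\ref{lem:local}.
\end{proof}

\begin{proof}[Proof of (b)]
Write $p_i=2k_i$. Then $s$ is the number of odd $k_i$, so $N/2=\sum_ik_i\equiv s\equiv0\pmod2$ and Corollary~\ref{cor:red} provides an invariant class $\varphi$ with $\mu(\varphi)=\pm\deg f$. We check the hypotheses of Lemma~\ref{lem:parity} for the basis of products $b=\boxtimes_i\kappa_i$ with $\kappa_i\in\mathcal B_{p_i}$. By Lemmas~\ref{lem:conj}(i) and~\ref{lem:quadric}(ii), conjugation permutes this basis factor by factor. By \eqref{eq:prod} and Lemma~\ref{lem:quadric}(iii), $\mu(b)\in\mathbb Z$ and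
\[
\mu(\bar b)=\prod_i(-1)^{k_i}\mu_{p_i}(\kappa_i)=(-1)^s\mu(b)=\mu(b).
\]
If $\bar b=b$, then $\bar\kappa_i=\kappa_i$ for all $i$. Since $s>0$ there is an $i$ with $k_i$ odd; for it $\kappa_i$ is one of the $h^j$ or $\lambda_j$, so $\mu_{p_i}(\kappa_i)=0$ and $\mu(b)=0$. Hence $\deg f=\pm\mu(\varphi)$ is even.
\end{proof}

\begin{remark}
The hypotheses on $N$ and $s$ cannot be omitted. In (a), $N$ must be even for the bundle $\xi$ to exist, and by (c) there are regular maps $S^1\times S^2\to S^3$ of degree $2$. In (b), the parity of $s$ gives both the matrix $T$ and the sign $(-1)^s=1$; the identity of $S^2$, where $r=s=1$, has degree $1$. The condition $s>0$ makes $\mu$ vanish on the fixed basis elements; the identity of $S^4$, where $r=1$ and $s=0$, has degree $1$, and there conjugation fixes every element of $\mathcal B_4$, so invariance is no restriction.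
\end{remark}

\begin{thebibliography}{1}

\bibitem{OW}
``The fourth conference on real algebraic geometry at Oberwolfach was organized by professors E.~Becker (Dortmund), L.~Br\"ocker (M\"unster) and M.~Knebusch (Regensbu[\ldots]'',
\texttt{http://oda.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 490/\allowbreak full-text.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\end{thebibliography}
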